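# Subsumption of MSO tree transducers: deleting subtrees, counting, and counter machines

## Trees, MSO transducers, and deletion of subtrees

Trees in this lecture are finite, ordered, unranked and labelled over a finite alphabet, as XML documents are. A node may have any number of children, and the children are ordered. Trees are taken up to isomorphism. The height of a one-node tree is $0$. MSO is monadic second-order logic: quantifiers range over nodes and over sets of nodes, and the atomic relations on a tree are the labels, "$y$ is the first child of $x$" and "$y$ is the next sibling of $x$". The child relation, the descendant relation and the sibling order $<$ are MSO-definable from these, so we use them freely.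

**Definition (DMSOTT).** A deterministic MSO tree-to-tree transducer $M$, in the sense of Courcelle and Engelfriet, is given by

- a number $k\ge 1$ of copies and an MSO domain formula;
- for each $i\le k$ an MSO formula $\varphi_i(x)$ saying whether the $i$-th copy of the input node $x$ exists;
- for each $i$ and each output label $\sigma$ an MSO formula $\varphi_{\sigma,i}(x)$;
- for each $i,j$ MSO formulas $\varphi_{\mathrm{fc},i,j}(x,y)$ and $\varphi_{\mathrm{ns},i,j}(x,y)$, which define the first-child and the next-sibling relation between copies.

On an input tree $s$ that satisfies the domain formula, these formulas define an output structure whose nodes are the pairs $(x,i)$ with $s\models\varphi_i(x)$. If this structure is an ordered labelled tree, it is $M(s)$. Otherwise, and also when $s$ fails the domain formula, $M(s)$ is undefined. So $M$ is a partial function, and $\mathrm{dom}(M)$ is MSO-definable. Input and output alphabets may differ (otherwise take the union).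

*Example.* For a word $w$ let $\mathrm{tr}(w)$ be the tree whose root has a fixed label $\sharp$ and whose other nodes are leaf children of the root, labelled from left to right by the letters of $w$. The map $\mathrm{tr}(w)\mapsto\mathrm{tr}(ww)$ is a DMSOTT with $k=2$. Copy $1$ of every node exists; copy $2$ exists for the children only; labels are inherited. The first child of (root, $1$) is ($x_{\text{first}}$, $1$). The next sibling of $(x,i)$ is $(y,i)$ if $y$ is the next sibling of $x$, and the next sibling of ($x_{\text{last}}$, $1$) is ($x_{\text{first}}$, $2$). For $w=ab$ the output has child word $abab$.

**Definition (deleting subtrees).** Deleting a subtree of $t$ means removing a non-root node together with all its descendants. The remaining nodes keep their labels, their ancestor relation and their relative sibling order. Equivalently, the trees obtained from $t$ by deleting any finite number of subtrees (zero allowed) are the restrictions of $t$ to ancestor-closed node sets containing the root.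

*Example.* Let $t$ have a root with two children $y_1,y_2$, where $y_1$ has one leaf child and $y_2$ is a leaf. Up to isomorphism, and with only one label in use, deletion gives: $t$ itself; a root with two leaf children; a root with one child that has one leaf child; a root with one leaf child; a single node. We can never remove $y_1$ and keep its child.

**Definition (flat trees and runs).** A tree is *flat* if its height is $\le 1$. The *child word* of any tree is the word of labels of the children of the root. A *run* of a word is a maximal block of equal letters.

*Example.* The flat tree with child word $00110$ has three runs, of lengths $2,2,1$.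

**Definition (two embeddings).** For $u,v\in\{0,1\}^*$ write $u\sqsubseteq v$ if $u$ is a scattered subsequence of $v$; we use the same symbol over larger alphabets. Write $u\sqsubseteq_w v$ ("weak embedding") if there is a strictly increasing map from the positions of $u$ to those of $v$ that sends positions labelled $1$ to positions labelled $1$; a $0$ may go to a $0$ or to a $1$. Clearly $u\sqsubseteq v$ implies $u\sqsubseteq_w v$.

*Example.* $00\not\sqsubseteq 11$ but $00\sqsubseteq_w 11$. On the other hand $11\not\sqsubseteq_w 100$, since a $1$ needs a $1$.

**Definition ($\Sigma^0_1$, $\Pi^0_1$).** A set is $\Sigma^0_1$ if it is semi-decidable and $\Pi^0_1$ if its complement is $\Sigma^0_1$. It is complete for the class if it belongs to the class and every set of the class reduces to it by a computable many-one reduction. A complete set for either class is undecidable, and the complement of a $\Sigma^0_1$-complete set is $\Pi^0_1$-complete.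

*Example.* The halting problem is $\Sigma^0_1$-complete; its complement is $\Pi^0_1$-complete.

**Definition (counter machine).** A deterministic counter (Minsky register) machine has $R\ge1$ counters holding natural numbers and finitely many states, among them a start state and a halting state. Each non-halting state $\ell$ carries one instruction: either "increment counter $e$, go to $\ell'$", or "if counter $e$ is $0$ go to $\ell'$, else decrement counter $e$ and go to $\ell''$".

*Example.* Take $R=1$, a start state $\mathsf s$ with the instruction "if counter $1$ is $0$ go to $\mathsf h$, else decrement it and go to $\mathsf s$", and $\mathsf h$ halting. From counter value $1$ its configurations are $(\mathsf s,1),(\mathsf s,0),(\mathsf h,0)$. We use this toy machine again below.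

We also need the following standard facts.

1. **MSO on finite trees.** An MSO-definable set of finite trees is an effectively given regular tree language. In particular, satisfiability of MSO sentences on finite trees is decidable.
2. **Backwards translation** (Courcelle–Engelfriet). An MSO property of $M(s)$, possibly with free variables ranging over output nodes $(x,i)$, translates effectively into an MSO property of $s$. The reason: a set of output nodes is a $k$-tuple of sets of input nodes, so each set quantifier becomes $k$ set quantifiers, and each atomic relation is replaced by its defining formula. In the doubling example, "the output root has at least two children" translates to a formula equivalent to "the input root has at least one child".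
3. **Counter machines compute all partial recursive functions** (Shepherdson–Sturgis 1963; Minsky, *Computation: Finite and Infinite Machines*, 1967).
4. **Parikh's theorem** (J. ACM 1966). The set of letter-count vectors of a context-free language is effectively semilinear, that is, a finite union of sets $\{b+\sum_i \lambda_i v_i:\lambda_i\in\mathbb N\}$. For $\{a^nb^{2n}:n\ge0\}$ it is $\{\lambda\,(1,2):\lambda\in\mathbb N\}$.
5. **Presburger arithmetic** (the first-order theory of $(\mathbb N,+)$) is decidable, and semilinear sets are effectively definable in it.

## Subsumption: is it decidable?

**Definition (subsumption).** $Q_1$ *subsumes* $Q_2$ if $\mathrm{dom}(Q_1)=\mathrm{dom}(Q_2)$ and, for every $s$ in this domain, $Q_2(s)$ is obtained from $Q_1(s)$ by deleting zero or more subtrees. The choice of deleted subtrees may depend on $s$.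

*Example.* On all input trees, let $Q_1(s)$ be a root with one leaf child for every node of $s$, and $Q_2(s)$ a root with one leaf child for every leaf of $s$, all with the same label. (The children are copies of input nodes, ordered by document order, and the output root is a further copy of the input root.) Then $Q_1$ subsumes $Q_2$. Conversely $Q_2$ does not subsume $Q_1$: on a two-node input, $Q_2(s)$ has one child and $Q_1(s)$ has two.

The starting point is a quoted result: for two DMSOTTs it is decidable whether they are *equivalent*, that is, have the same domain and the same output on it. Mutual subsumption is the same as equivalence, since it forces equal node counts on each input, so nothing is deleted. So *mutual* subsumption is decidable. The handout "MSO Logic and Tree Transducers with Decidable Equivalence" asks about one direction: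

**Conjecture.** Given DMSOTTs $Q_1,Q_2$, it is decidable whether or not $Q_1$ subsumes $Q_2$.

The conjecture is false, and one can say fairly precisely where decidability ends.

**Theorem 1 (undecidability).** There are a fixed input alphabet, fixed total DMSOTTs $F,G$, and computable sequences $F_N,G_N$ ($N\in\mathbb N$) of total DMSOTTs, such that $\{N:F_N\text{ subsumes }G\}=\{N:F\text{ subsumes }G_N\}$ is $\Pi^0_1$-complete, hence undecidable. This can be achieved

- (a) with all outputs flat and labelled over $\{0,1\}$; and likewise
- (b) with all outputs of height $\le2$ over a one-letter alphabet.

So the conjecture fails even if $Q_2$ is fixed, or if $Q_1$ is fixed. The general problem is $\Pi^0_1$-complete.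

**Theorem 2 (decidability).** The following is decidable: given $r\in\mathbb N$ and DMSOTTs $Q_1,Q_2$ such that every $Q_2(s)$ is flat with a child word having at most $r$ runs ($Q_1$ arbitrary), does $Q_1$ subsume $Q_2$?

**Corollary (classification).** For $L\ge1$, $h\ge0$, restrict the problem to $Q_1,Q_2$ whose outputs all have height $\le h$ and use a fixed set of $L$ labels. It is decidable iff $h=0$ or $(L,h)=(1,1)$.

## Outputs with one run: a single comparison of two counts

*Height $0$.* Every output is a single node. Nothing can be deleted, so subsumption is equivalence.

*Height $1$, one label.* An output is determined by its number of children, and $Q_1$ subsumes $Q_2$ iff the domains agree and, for every $s$, $Q_2(s)$ has at most as many children as $Q_1(s)$. So each input poses one comparison of two numbers. For instance, let $Q_1(\mathrm{tr}(a^nb^m))$ have $m$ children and $Q_2(\mathrm{tr}(a^nb^m))$ have $n$ children, on the domain $\{\mathrm{tr}(a^nb^m):n,m\ge0\}$. Subsumption asks whether $n\le m$ always, and $n=1,m=0$ refutes it. If instead we count the letters $a$ and $b$ on the domain $\{\mathrm{tr}(w):w\in(ab)^*\}$, subsumption holds. In general, "is there an $s$ in a regular set with fewer nodes of one definable kind than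 of another?" is a question for Parikh's theorem.

*Height $1$, two labels.* Now $Q_2(s)$ is obtained from $Q_1(s)$ iff the root labels agree and the child words satisfy $w\sqsubseteq v$. One embedding question per input may hide many comparisons of numbers. How many, and joined by which connectives, is the whole story.

## Definable deletions as certificates, and a pair that has none

Here is a sensible first approach. Non-subsumption is semi-decidable: if the domains agree, enumerate inputs $s$, compute both outputs, and look for one where deletion is impossible. So it would suffice to semi-decide subsumption. A natural certificate is a *definable deletion*: MSO formulas $\psi_i(x)$ that say, on input $s$, which nodes $(x,i)$ of $Q_1(s)$ are kept. Given such formulas, the transducer $M_\psi$ that outputs the kept part of $Q_1(s)$, with the condition "the kept set is ancestor-closed and contains the root" put in its domain formula, is a DMSOTT. If $M_\psi$ is equivalent to $Q_2$ and $\mathrm{dom}(Q_1)=\mathrm{dom}(Q_2)$, then $Q_1$ subsumes $Q_2$. Equivalence is decidable, so we could enumerate all $\psi$ and test.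

The approach stops at one point: a subsuming pair need not have a definable deletion. Take the domain $\{\mathrm{tr}(a^nb^m):n,m\ge0\}$ and let $Q_1,Q_2$ output flat trees with child words
$$f_{n,m}=0^n\,\underset{A_1}{1}\,0^m\,\underset{B_1}{1}\,0^n\;\;0^m\,\underset{A_2}{1}\,0^n\,\underset{B_2}{1}\,0^m,\qquad g_{n,m}=1\,0^n\,1\,0^m\,1 .$$
These are DMSOTTs: each block $0^n$ is a copy of the $a$-nodes, each block $0^m$ a copy of the $b$-nodes, each $1$ and the output root a copy of the input root; the blocks come in the displayed order, and inside a block one uses the sibling order.

A deletion turning $f_{n,m}$ into $g_{n,m}$ keeps three of the four $1$s. The numbers of zeros in the three gaps of $f_{n,m}$ are $m$ (between $A_1,B_1$), $n+m$ (between $B_1,A_2$) and $n$ (between $A_2,B_2$). We need at least $n$ zeros between the first and second kept $1$, and at least $m$ zeros between the second and third.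

- Keeping $A_1,B_1,A_2$ or $A_1,B_1,B_2$: the gaps are $m$, and then $n+m$ or $2n+m$. This works iff $n\le m$.
- Keeping $A_1,A_2,B_2$ or $B_1,A_2,B_2$: the gaps are $n+2m$ or $n+m$, and then $n$. This works iff $m\le n$.

One of $n\le m$, $m\le n$ always holds, so $Q_1$ subsumes $Q_2$. But every correct deletion keeps both $A_1$ and $B_1$ if $n<m$, and does not keep both if $n>m$. Suppose it were definable. Then "$A_1$ and $B_1$ are both kept" is an MSO sentence about $\mathrm{tr}(a^nb^m)$, so the words $a^nb^m$ satisfying it form a regular language $K$ (MSO on words defines regular languages). $K$ contains all $a^nb^m$ with $n<m$ and none with $n>m$. Let $d\ge1$ be a pumping length for $K$. From $a^db^{d+1}\in K$, pumping a block $a^c$ with $c\ge1$ inside the first $d$ letters gives $a^{d+2c}b^{d+1}\in K$, although $d+2c>d+1$. This is a contradiction.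

The example shows more than a failure. With only two numbers in play, the embedding expresses the *disjunction* "$n\le m$ or $m\le n$". The next section makes such disjunctions as long as we like.

## An embedding that expresses $\exists i:\ p_i\le q_i$

What would a reduction from a halting problem need? Let the inputs be words that claim to be halting computations. Non-subsumption is the statement "some input has no embedding", and we want it to mean "some input is a correct computation". So the embedding must *exist* exactly when *some* step of the claimed computation is wrong. We need a disjunction over as many tests as there are steps.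

The obvious way to put several comparisons into one pair of words gives the wrong connective. Consider $g'=\big(\prod_{k=1}^n 1\,0^{p_k}\big)1$ and $f'=\big(\prod_{k=1}^n1\,0^{q_k}\big)1$. Both have $n+1$ ones, so an embedding (weak or not) sends the $k$-th $1$ to the $k$-th $1$, and it exists iff $p_k\le q_k$ for *all* $k$. This is a conjunction. A counterexample is then one input and one index $k$ with $p_k>q_k$, a single comparison again.

To get a disjunction we give $f$ two $1$s per block and arrange that $g$ has one $1$ more than there are blocks. An embedding starts on the first $1$ of each block and must, in order to fit the last $1$, change over once to the second $1$ of each block. The changeover inside block $i$ is possible only if $p_i\le q_i$.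

**Lemma 1.** Let $n\ge0$, $p_1,q_1,\dots,p_n,q_n\in\mathbb N$ and
$$g=\Big(\prod_{k=1}^n1\,0^{p_k}\Big)\,1,\qquad f=\prod_{k=1}^nE_k,\qquad E_k=0^{p_k}\;1\;0^{q_k}\;1\;0^{p_k}.$$
Then
$$g\sqsubseteq f\iff g\sqsubseteq_w f\iff\exists i:\ p_i\le q_i .$$

**Proof.** Write $E_k=Y_k\,A_k\,T_k\,B_k\,Z_k$ with $Y_k=Z_k=0^{p_k}$, $T_k=0^{q_k}$, $A_k=B_k=1$, and use $A_k,B_k$ also for the positions of these two $1$s in $f$. Since $g\sqsubseteq f$ implies $g\sqsubseteq_w f$, it is enough to show two things: some $p_i\le q_i$ gives $g\sqsubseteq f$, and $q_i<p_i$ for all $i$ excludes $g\sqsubseteq_w f$.

**Step 1: one good index gives a subsequence embedding.** Let $p_i\le q_i$. Map as follows.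

- For $k<i$: the $k$-th $1$ of $g$ goes to $A_k$, and the $0^{p_k}$ after it goes to $Z_k$.
- For $k=i$: the $i$-th $1$ goes to $A_i$, and $0^{p_i}$ goes into $T_i$. There is room because $p_i\le q_i$.
- For $i<k\le n$: the $k$-th $1$ goes to $B_{k-1}$, and $0^{p_k}$ goes to $Y_k$.
- The last, $(n+1)$-st, $1$ goes to $B_n$.

Labels are respected. The map is increasing because in $f$ we have $A_k<Z_k<A_{k+1}$, then $A_i<T_i<B_i$, then $B_{k-1}<Y_k<B_k$. So $g\sqsubseteq f$.

**Step 2: if every index is bad, no weak embedding exists.** Let $q_i<p_i$ for all $i$, and suppose a weak embedding of $g$ in $f$ is given. If $n=0$, then $g=1$ and $f$ is empty, a contradiction. Let $n\ge1$, and let $h_k$ be the image of the $k$-th $1$ of $g$, $1\le k\le n+1$. We show by induction that $h_k\ge A_k$ for $1\le k\le n$; in words, the embedding never gets ahead of the first $1$s.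

For $k=1$: $h_1$ is a position labelled $1$, and $A_1$ is the first such position of $f$.

Now let $k\le n$ and $h_k\ge A_k$. The $p_k\ge1$ zeros after the $k$-th $1$ of $g$ have strictly increasing images $>h_k$, whether these are labelled $0$ or $1$. So the last of these images is at least
$$h_k+p_k\ \ge\ A_k+p_k\ \ge\ A_k+q_k+1\ =\ B_k .$$
Hence $h_{k+1}>B_k$. If $k<n$, only zeros ($Z_k$ and $Y_{k+1}$) lie between $B_k$ and $A_{k+1}$, so the first $1$ after $B_k$ is $A_{k+1}$ and $h_{k+1}\ge A_{k+1}$. This completes the induction. If $k=n$, there is no $1$ after $B_n$ in $f$, which contradicts the existence of $h_{n+1}$. So $g\not\sqsubseteq_w f$. $\square$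

*Example.* For $n=1$, $p=1$, $q=0$: $g=101$, $f=0110$, and no embedding exists, since the two $1$s of $f$ are adjacent. For $p=q=1$: $g=101$, $f=01010$, and $g\sqsubseteq f$.

## From words to trees: flat trees with two labels, height-two trees with one label

For $u\in\{0,1\}^*$ let $\mathrm{flat}(u)$ be the flat tree with root label $0$ and child word $u$. Let $\mathrm{wt}(u)$ be the tree over a one-letter alphabet whose root has $|u|$ children, the $j$-th being a leaf if $u_j=0$ and having exactly one leaf child if $u_j=1$. For example, $\mathrm{wt}(10)$ is the tree $t$ from the example on deletion.

**Lemma 2.** $\mathrm{flat}(u)$ is obtained from $\mathrm{flat}(v)$ by deleting subtrees iff $u\sqsubseteq v$. $\mathrm{wt}(u)$ is obtained from $\mathrm{wt}(v)$ by deleting subtrees iff $u\sqsubseteq_w v$.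

**Proof.** In a flat tree, an ancestor-closed set containing the root consists of the root and an arbitrary set of children, so the trees obtained from $\mathrm{flat}(v)$ are exactly the $\mathrm{flat}(u)$ with $u\sqsubseteq v$.

In $\mathrm{wt}(v)$, an ancestor-closed set containing the root consists of the root, a set of its children, and, for some of the chosen children that have a leaf child, this leaf. Choosing the children picks a subsequence of $v$; dropping the leaf below a chosen child changes a $1$ into a $0$. So the trees obtained are exactly the $\mathrm{wt}(u)$ where $u$ arises from a subsequence of $v$ by changing some $1$s into $0$s. Such a $u$ is one for which there is an increasing map into $v$ under which a $1$ of $u$ comes from a $1$ and a $0$ of $u$ from a $0$ or a $1$, that is, $u\sqsubseteq_w v$. $\square$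

This is why Lemma 1 was proved for both embeddings: it will serve versions (a) and (b) of Theorem 1 at once.

## Claimed halting computations and their tests

**Step 1: the machine.** Since counter machines compute all partial recursive functions, fix a deterministic counter machine $U$ with $R$ counters such that
$$H=\{N: U\text{ started in the start state with counters }(N,0,\dots,0)\text{ halts}\}$$
is $\Sigma^0_1$-complete.

**Step 2: input words.** We collect the words that look like halting computations as far as a finite automaton can see: states follow the instructions, but the counter values of consecutive configurations need not fit together. Let $\Sigma=\mathrm{States}\cup\{a_1,\dots,a_R\}$, and let $D$ be the set of words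
$$w=\ell_0\,a_1^{c_{0,1}}\cdots a_R^{c_{0,R}}\;\;\ell_1\,a_1^{c_{1,1}}\cdots a_R^{c_{1,R}}\;\cdots\;\ell_m\,a_1^{c_{m,1}}\cdots a_R^{c_{m,R}}$$
with these properties:

- $\ell_0$ is the start state; $c_{0,2}=\dots=c_{0,R}=0$; $\ell_m$ is halting and $\ell_t$ is not for $t<m$;
- for each $t<m$, $\ell_{t+1}$ is the successor state prescribed by the instruction of $\ell_t$, where a zero test on counter $e$ is evaluated on $c_{t,e}$.

Let $D_N=\{w\in D:c_{0,1}=N\}$. For $t<m$ let $\delta_{t,e}\in\{-1,0,1\}$ be the change of counter $e$ prescribed by the instruction of $\ell_t$, a zero test again being evaluated on $c_{t,e}$. If $\delta_{t,e}=-1$, then the zero test failed, so $c_{t,e}\ge1$. Call $w\in D$ *error-free* if $c_{t+1,e}=c_{t,e}+\delta_{t,e}$ for all $t<m$ and all $e$. An error-free word in $D_N$ lists the successive configurations of $U$ from $(N,0,\dots,0)$ up to the halting state, and each halting computation from there is listed by such a word. Hence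
$$D_N\text{ contains an error-free word}\iff N\in H.\tag{1}$$

**Step 3: tests.** Each equation $c_{t+1,e}=c_{t,e}+\delta_{t,e}$ can fail in two ways, and each way becomes one inequality $p\le q$. For $w\in D$ the tests are the pairs $(t,\kappa)$ with $0\le t<m$ and $1\le\kappa\le2R$, ordered lexicographically. The test $(t,\kappa)$ has the numbers
$$\kappa=2e-1:\quad p=c_{t,e}+\delta_{t,e}+1,\qquad q=c_{t+1,e};$$
$$\kappa=2e:\quad p=c_{t+1,e}+1,\qquad q=c_{t,e}+\delta_{t,e}.$$
All these numbers are $\ge0$, because $c_{t,e}+\delta_{t,e}\ge0$. For $\kappa=2e-1$ the inequality $p\le q$ says $c_{t+1,e}>c_{t,e}+\delta_{t,e}$; for $\kappa=2e$ it says $c_{t+1,e}<c_{t,e}+\delta_{t,e}$. Hence some test satisfies $p\le q$ iff $w$ is not error-free.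

Let $g(w),f(w)$ be the words of Lemma 1 for the sequence of all tests of $w$. By Lemma 1, for $w\in D$,
$$g(w)\sqsubseteq f(w)\iff g(w)\sqsubseteq_w f(w)\iff w\text{ is not error-free}.\tag{2}$$

*Example.* Take the toy machine and write $a=a_1$. The word $w=\mathsf s\,a\,\mathsf s\,\mathsf h\in D_1$ is error-free, with $m=2$, $\delta_{0,1}=-1$, $\delta_{1,1}=0$. All four tests have $p=1$, $q=0$, so $g(w)=101010101$ and $f(w)=(0110)^4$. Indeed $g(w)\not\sqsubseteq_w f(w)$: the five $1$s of $g(w)$ would go to $1$s that are pairwise at distance at least $2$, but $f(w)$ has only four pairs of adjacent $1$s, and each pair offers at most one.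

The word $w'=\mathsf s\,a\,a\,\mathsf s\,\mathsf h\in D_2$ has an error, as the counter drops from $2$ to $0$. Its tests have $(p,q)=(2,0),(1,1),(1,0),(1,0)$, so $g(w')=1\,00\,1\,0\,1\,0\,1\,0\,1$ and $f(w')=001100\cdot01010\cdot0110\cdot0110$. The embedding of Lemma 1 with $i=2$ uses the $1$s $A_1,A_2,B_2,B_3,B_4$ and the zeros $Z_1,T_2,Y_3,Y_4$.

## Transducers that write $f(w)$ and $g(w)$

Let $\mathrm{out}=\mathrm{flat}$ for version (a) and $\mathrm{out}=\mathrm{wt}$ for version (b). Inputs are arbitrary trees over $\Sigma\cup\{\sharp\}$, where $\sharp$ is the root label of $\mathrm{tr}(w)$. Define total functions:

| input | $G$ | $F$ | $F_N$ | $G_N$ |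
|---|---|---|---|---|
| $\mathrm{tr}(w)$, $w\in D_N$ | $\mathrm{out}(g(w))$ | $\mathrm{out}(f(w))$ | $\mathrm{out}(f(w))$ | $\mathrm{out}(g(w))$ |
| $\mathrm{tr}(w)$, $w\in D\setminus D_N$ | $\mathrm{out}(g(w))$ | $\mathrm{out}(f(w))$ | $\mathrm{out}(g(w))$ | $\mathrm{out}(f(w))$ |
| any other tree | $\mathrm{out}(\varepsilon)$ | $\mathrm{out}(\varepsilon)$ | $\mathrm{out}(\varepsilon)$ | $\mathrm{out}(\varepsilon)$ |

$F$ and $G$ do not depend on $N$. In each of the pairs $(F_N,G)$ and $(F,G_N)$ the two functions differ at most on $D_N$.

**Lemma 3.** These functions are computed by DMSOTTs, computable from $N$.

**Proof.** A transducer cannot count, but it does not have to: each block of zeros in $f(w)$ and $g(w)$ has a length that is, up to a correction by at most $2$, the number of letters $a_e$ in one configuration. So we copy these letters and put the copies in the right order.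

**Step 1: $D$ and $D_N$ are MSO-definable.** "The input is $\mathrm{tr}(w)$ with $w\in\Sigma^*$" says that the root has label $\sharp$ and all its children are leaves with labels in $\Sigma$. Call a child a *state node* if its label is a state. For a child $x$ let $\mathrm{st}(x)$ be the last state node $\le x$; for a state node $z$ let $\mathrm{next}(z)$ be the next state node. The nodes $x$ with $\mathrm{st}(x)=z$ form the *configuration* of $z$. All this is MSO-definable from the sibling order, and so are the conditions that define $D$:

- the first child exists and is labelled with the start state (so $\mathrm{st}(x)$ exists for every child $x$);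
- the letters $a_e$ within a configuration are sorted by $e$;
- the first configuration contains no $a_e$ with $e\ge2$;
- the last state node, and only it, is labelled with a halting state;
- the labels of $z$ and $\mathrm{next}(z)$ are related as the instruction prescribes, where "$c_{t,e}=0$" means that the configuration of $z$ contains no $a_e$.

For $D_N$ one adds "the first configuration has exactly $N$ nodes labelled $a_1$", a formula computable from $N$.

Write $z_0<z_1<\dots<z_m$ for the state nodes. For $t<m$ the value $\delta_{t,e}$ is determined by the label of $z_t$ and by whether its configuration contains $a_e$. So "$\delta_{t,e}=d$" is an MSO property of $z_t$.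

**Step 2: tokens, which supply the right number of letters.** A *token* is a triple $(x,o,u)$ with $x$ a child of the input root, $o\in\{0,1\}$ and $u\in\{0,1,2\}$. Its *time* $\tau$ is the number $t$ with $\mathrm{st}(x)=z_{t+o}$, and we require $0\le\tau<m$. So $o=0$ means that $x$ acts in the step out of its own configuration, which must not be the last one; $o=1$ means that it acts in the step into its configuration, which must not be the first one. The component $u$ provides extra copies. For each $\kappa$ we define token sets $P_\kappa,Q_\kappa$:

- $P_{2e-1}$: all $(x,0,0)$ with $x$ labelled $a_e$, and all $(z_t,0,u)$ with $1\le u\le\delta_{t,e}+1$;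
- $Q_{2e-1}$: all $(x,1,0)$ with $x$ labelled $a_e$;
- $P_{2e}$: all $(x,1,0)$ with $x$ labelled $a_e$, and all $(z,1,1)$ with $z$ a state node;
- $Q_{2e}$: all $(x,0,0)$ with $x$ labelled $a_e$, except that the first $a_e$ of the configuration of $z_t$ is omitted if $\delta_{t,e}=-1$; and $(z_t,0,1)$ if $\delta_{t,e}=1$.

Count the tokens of time $t$. In $P_{2e-1}$ there are $c_{t,e}+(\delta_{t,e}+1)$. In $Q_{2e-1}$ there are $c_{t+1,e}$, coming from the configuration of $z_{t+1}$. In $P_{2e}$ there are $c_{t+1,e}+1$, the extra one being $(z_{t+1},1,1)$. In $Q_{2e}$ there are $c_{t,e}+\delta_{t,e}$; the omission is possible because $\delta_{t,e}=-1$ forces $c_{t,e}\ge1$. So $P_\kappa$ and $Q_\kappa$ have exactly $p$ and $q$ tokens of time $t$, for the numbers $p,q$ of the test $(t,\kappa)$. Membership of $(x,o,u)$ in one of these sets is, for fixed $o,u,\kappa$, an MSO property of $x$. Each single set uses only one value of $o$.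

*Example.* For $w=\mathsf s\,a\,\mathsf s\,\mathsf h$ with child nodes $x_1,\dots,x_4$ we have $z_0=x_1$, $z_1=x_3$, $z_2=x_4$. Then $P_1=\{(x_2,0,0),(x_3,0,1)\}$, with times $0$ and $1$; $P_2=\{(x_3,1,1),(x_4,1,1)\}$, with times $0$ and $1$; and $Q_1=Q_2=\emptyset$, where $x_2$ is omitted from $Q_2$ since $\delta_{0,1}=-1$. This matches $p=1,q=0$ in all four tests.

**Step 3: the letters of $f(w)$ and their order.** The letters are the pairs $(x,i)$ with $i=(o,u,\kappa,\gamma)$, $1\le\kappa\le2R$, $\gamma\in\{1,\dots,5\}$, where

- $\gamma\in\{1,5\}$: $(x,o,u)\in P_\kappa$; the letter is $0$;
- $\gamma=3$: $(x,o,u)\in Q_\kappa$; the letter is $0$;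
- $\gamma\in\{2,4\}$: $(x,o,u)=(z_t,0,0)$ for a state node $z_t$ with $t<m$; the letter is $1$.

There are finitely many indices $i$, and the existence and the label of $(x,i)$ are MSO properties of $x$. Order the letters lexicographically by $(\tau,\kappa,\gamma,x,u)$, with $x$ compared in the sibling order. This is a total order: $o$ is determined by $(\kappa,\gamma)$, so two letters that agree in $\tau,\kappa,\gamma,x,u$ are equal. For a fixed test $(\tau,\kappa)$, the values $\gamma=1,\dots,5$ give in turn $0^p$, $1$, $0^q$, $1$, $0^p$, which is the block $E$ of this test. The tests come in their lexicographic order. So the resulting word is $f(w)$.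

The order is MSO-definable. The components $\kappa,\gamma,u$ are part of the index and $x$ is compared by sibling order, so only the comparison of times needs a formula. A token $(x,o,\cdot)$ with $\mathrm{st}(x)=z_b$ has time $b-o$, hence:

- $\tau(x,o)<\tau(y,o)$ iff $\mathrm{st}(x)<\mathrm{st}(y)$;
- $\tau(x,0)<\tau(y,1)$ iff $\mathrm{next}(\mathrm{st}(x))$ exists and is $<\mathrm{st}(y)$ (for $\mathrm{st}(x)=z_b$, $\mathrm{st}(y)=z_{b'}$ this says $b+1<b'$);
- $\tau(x,1)<\tau(y,0)$ iff $\mathrm{st}(x)\le\mathrm{st}(y)$ (as $b-1<b'$ says $b\le b'$).

Times are equal iff neither is less than the other.

**Step 4: the letters of $g(w)$.** We proceed in the same way with $\gamma\in\{1,2\}$: for $\gamma=1$ a letter $1$ on each token $(z_t,0,0)$, $t<m$, and for $\gamma=2$ a letter $0$ on each token of $P_\kappa$. For each test this gives $1\,0^p$. One extra copy of the input root is the final letter $1$, placed last in the order. The resulting word is $g(w)$.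

**Step 5: the output tree.** One further copy of the input root is the output root, labelled $0$ in version (a) and with the only label in version (b). The formulas $\varphi_{\mathrm{fc}}$ relate it to the least letter, if there is one. The formulas $\varphi_{\mathrm{ns}}$ relate each letter to its immediate successor: $(y,j)$ is the next sibling of $(x,i)$ iff both exist, $(x,i)<(y,j)$, and for none of the finitely many letter indices $k$ is there a node $z$ such that $(z,k)$ exists and lies strictly between. For $\mathrm{wt}$, each index $i$ of a letter $1$ gets a twin index $i'$ with the same existence formula, and $(x,i')$ is the first child of $(x,i)$.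

**Step 6: case distinctions.** Use disjoint index sets for the copies that write $f$ and those that write $g$, and conjoin their formulas with the MSO sentence for the relevant line of the table: "the input is $\mathrm{tr}(w)$ with $w\in D_N$", "… with $w\in D\setminus D_N$", or "… with $w\in D$". On all other inputs only the copy that gives the output root exists, and the output is $\mathrm{out}(\varepsilon)$. The domain formula is "true", and the output is always a tree. Everything is fixed except the sentence for $D_N$, which is computable from $N$. $\square$

## $\Pi^0_1$-completeness: proof of Theorem 1

**Step 1: the reduction is correct.** All four kinds of transducers are total, so domains agree. On inputs not of the form $\mathrm{tr}(w)$ with $w\in D_N$, the table shows that $F_N$ and $G$ have equal outputs, and so do $F$ and $G_N$; nothing needs to be deleted. On $\mathrm{tr}(w)$ with $w\in D_N$ the outputs are, in both pairs, $\mathrm{out}(f(w))$ for the first transducer and $\mathrm{out}(g(w))$ for the second. By Lemma 2 and (2), the second tree arises from the first by deleting subtrees iff $w$ is not error-free. Hence, using (1),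
$$F_N\text{ subsumes }G\iff F\text{ subsumes }G_N\iff D_N\text{ has no error-free word}\iff N\notin H.\tag{3}$$

**Step 2: completeness of the two sets.** By (3), both sets of numbers $N$ in Theorem 1 equal $\mathbb N\setminus H$. As $H$ is $\Sigma^0_1$-complete, this set is $\Pi^0_1$-complete, in particular undecidable. The outputs are flat over $\{0,1\}$ in version (a), and of height $\le2$ over one label in version (b). The input alphabet is $\Sigma\cup\{\sharp\}$, which is fixed.

**Step 3: the general problem is in $\Pi^0_1$.** First, $\mathrm{dom}(Q_1)=\mathrm{dom}(Q_2)$ is decidable. Being an ordered labelled tree is an MSO property of the output structure and can be translated back to the input, so both domains are effectively MSO-definable, and MSO on finite trees is decidable. If the domains differ, subsumption fails. If they agree, non-subsumption is semi-decidable: enumerate the $s$ in the domain, compute $Q_1(s)$ and $Q_2(s)$ by evaluating the formulas, and check the deletion property by trying all ancestor-closed sets that contain the root. So non-subsumption is $\Sigma^0_1$ and subsumption is $\Pi^0_1$. It is $\Pi^0_1$-hard by the computable map $N\mapsto(F_N,G)$. Hence the general problem is $\Pi^0_1$-complete. $\blacksquare$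

The conjecture is thus disproved.

## Boundedly many runs: proof of Theorem 2

In the reduction $p\ge1$ in every test, so $g(w)$ has $4Rm+1$ runs, where $m$ is the number of claimed steps. If the number of runs in $Q_2(s)$ is bounded, only boundedly many comparisons remain, and Parikh's theorem handles those.

**Step 1: reduce to a subsequence question.** By backwards translation we can decide whether the domains agree and whether the root labels of $Q_1(s)$ and $Q_2(s)$ agree for all $s$ in the common domain $D$ (this $D$ is not the set of words above). If either fails, the answer is "no", since the root is never deleted. Otherwise, for $s\in D$ let $w$ be the child word of $Q_2(s)$, with runs of lengths $n_1,\dots,n_l\ge1$, where $l\le r$, and letters $\tau_1,\dots,\tau_l$. Let $v$ be the child word of $Q_1(s)$. Since $Q_2(s)$ is flat, a kept set that yields it consists of the root and some children of the root of $Q_1(s)$. So $Q_2(s)$ is obtained from $Q_1(s)$ by deleting subtrees iff $w\sqsubseteq v$.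

**Step 2: describe failure of $w\sqsubseteq v$ by few equalities and one inequality.** The idea is to embed run by run, as far to the left as possible.

**Claim.** $w\not\sqsubseteq v$ iff for some $1\le j\le l$ there are positions $y_1<\dots<y_{j-1}$ of $v$ (put $y_0=0$) such that, for $i<j$, $y_i$ has label $\tau_i$ and exactly $n_i$ positions in $(y_{i-1},y_i]$ have label $\tau_i$; and fewer than $n_j$ positions $>y_{j-1}$ have label $\tau_j$.

*Proof of the Claim.* ($\Rightarrow$) Choose greedily $y_i$ as the $n_i$-th position labelled $\tau_i$ after $y_{i-1}$. If this succeeded for all $i\le l$, then $w\sqsubseteq v$. So it fails for some first $j$, and $y_1,\dots,y_{j-1}$ are as required.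

($\Leftarrow$) Let such $j$ and $y_1,\dots,y_{j-1}$ be given, and suppose there is an embedding of $w$ in $v$. By induction on $i<j$, the last letter of the $i$-th run is mapped to a position $\ge y_i$. Indeed, the $n_i$ images of this run are labelled $\tau_i$ and all lie after $y_{i-1}$ (for $i=1$ trivially, for $i>1$ by induction). Since $y_i$ itself is one of the exactly $n_i$ positions labelled $\tau_i$ in $(y_{i-1},y_i]$, only $n_i-1$ such positions lie in $(y_{i-1},y_i)$. So the last image is $\ge y_i$. It follows that the $n_j$ letters of run $j$ are mapped to positions $>y_{j-1}$ labelled $\tau_j$, of which there are fewer than $n_j$. This is a contradiction. $\square$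

*Example.* Let $w=0^{n_1}1^{n_2}$. The case $j=1$ says that $v$ has fewer than $n_1$ zeros. The case $j=2$ says that after the $n_1$-th zero of $v$ there are fewer than $n_2$ ones.

**Step 3: finitely many cases.** $Q_1$ fails to subsume $Q_2$ iff, for one of finitely many choices of $l\le r$, $1\le j\le l$, letters $\tau_1,\dots,\tau_l$ (consecutive ones distinct) and copy indices $d_1,\dots,d_{j-1}$ of $Q_1$, the situation of the Claim occurs for some $s\in D$ with $y_i=(x_i,d_i)$. Fix such a choice.

**Step 4: annotate inputs so that all relevant counts become label counts.** Consider the $s\in D$ for which $w$ has exactly $l$ runs, with letters $\tau_1,\dots,\tau_l$, each node of $s$ being annotated with a subset of the following finite set.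

- Marks $\mu_i$ ($i<j$): each $\mu_i$ occurs at exactly one node $x_i$; $y_i=(x_i,d_i)$ is a child of the root of $Q_1(s)$ with label $\tau_i$; and $y_1<\dots<y_{j-1}$.
- $(1,i,d)$, $i\le j$, occurs at $x$ iff $(x,d)$ is a child of the root of $Q_1(s)$ labelled $\tau_i$, after $y_{i-1}$ (no condition if $i=1$) and, if $i<j$, not after $y_i$.
- $(2,i,d)$, $i\le j$, occurs at $x$ iff $(x,d)$ is a child of the root of $Q_2(s)$ in the $i$-th run.

The conditions on the right are MSO properties of the output trees. For the runs: call a child of the root a *run start* if it is the first child or its label differs from that of its previous sibling; a child is in the $i$-th run iff exactly $i$ run starts are $\le$ it, and there are $l$ runs iff there are $l$ run starts. By backwards translation, the conditions are MSO properties of $s$. So the set of correctly annotated trees is MSO-definable, hence an effectively given regular tree language.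

**Step 5: count.** Pass to the first-child/next-sibling encoding: a binary tree in which the left child of a node is its first child, the right child is its next sibling, and a leaf $\bot$ stands for a missing one. The regular tree language becomes a regular language of binary trees. Its preorder label words form an effectively context-free language: from a bottom-up automaton, take its states as nonterminals, a production $q\to\gamma\,q_1q_2$ for each transition that reads $\gamma$ above states $q_1,q_2$ and yields $q$, a production $q\to\bot$ if $\bot$ yields $q$, and start from the accepting states. By Parikh's theorem the set of vectors of label counts is effectively semilinear.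

Let $N_{b,i}$ be the number of occurrences of annotations $(b,i,\cdot)$, counted over all copy indices. It is a linear function of the label counts: a label with annotation set $S$ contributes, per occurrence, the number of $d$ with $(b,i,d)\in S$. By construction $N_{2,i}=n_i$ for $i\le j$; for $i<j$, $N_{1,i}$ is the number of positions in $(y_{i-1},y_i]$ labelled $\tau_i$; and $N_{1,j}$ is the number of positions $>y_{j-1}$ labelled $\tau_j$. So the situation of the Claim occurs for the fixed choice iff some vector of the semilinear set satisfies
$$N_{1,i}=N_{2,i}\quad(i<j),\qquad N_{1,j}<N_{2,j}.\tag{4}$$
This is a Presburger condition on a semilinear set, hence decidable. Checking all the finitely many choices decides subsumption. $\blacksquare$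

## The classification by height and number of labels

**Proof of the Corollary.** If $h=0$, every $Q_2(s)$ is a single node, with an empty child word: Theorem 2 with $r=0$ applies. If $(L,h)=(1,1)$, every $Q_2(s)$ is flat and its child word uses one letter, so it has at most one run: Theorem 2 with $r=1$ applies. In all other cases $h\ge1$, and either $L\ge2$ or $h\ge2$. If $h\ge1$ and $L\ge2$, Theorem 1(a) gives undecidability, with two of the $L$ labels in the roles of $0$ and $1$. If $h\ge2$ and $L\ge1$, Theorem 1(b) gives it, with a single label. $\square$
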